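# The principle $\clubsuit$ always produces a destructible gap

## 1. Guessing that $\clubsuit$ can live without destructible gaps

The principle $\clubsuit$ says that a list of $\omega_1$ many small sets catches all uncountable subsets of $\omega_1$; its wording does not mention sets of integers. A destructible gap is a certain $\omega_1$-long configuration of sets of integers which some forcing can repair. There are two results that get a destructible gap from $\clubsuit$, and each adds a hypothesis on the ideal of meager sets; the two added hypotheses pull in opposite directions. So a natural first guess is that some such hypothesis is needed, and that in a suitable model in between, $\clubsuit$ holds and there are no destructible gaps. In short: *yes, "$\clubsuit$ and no destructible gaps" is consistent.*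

Let us make this precise, test the guess, and then refute it.

For $a,b\subseteq\omega$ write $a\subseteq^*b$ if $a\setminus l\subseteq b$ for some $l\in\omega$, where $l=\{0,\dots,l-1\}$; and $a=^*b$ if $a\subseteq^* b\subseteq^* a$.

**Definition 1 (gaps).** A *pregap* is a pair $(\mathscr A,\mathscr B)$ of subsets of $\mathscr P(\omega)$ such that $a\cap b$ is finite for all $a\in\mathscr A$, $b\in\mathscr B$. It is a $(\kappa,\lambda)$-pregap if $\langle\mathscr A,\subseteq^*\rangle$ and $\langle\mathscr B,\subseteq^*\rangle$ are well ordered of types $\kappa$ and $\lambda$. It is *separated* if there is $c\subseteq\omega$ with $a\subseteq^*c$ for all $a\in\mathscr A$ and $c\cap b$ finite for all $b\in\mathscr B$. A *gap* is an $(\omega_1,\omega_1)$-pregap that is not separated.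

**Definition 2 (destructibility).** A gap is *destructible* if some forcing notion preserving $\omega_1$ forces it to be separated; otherwise it is *indestructible*.

Both occurrences of $\omega_1$ matter, as the simplest case shows. Suppose $\mathscr A=\{a_n:n<\omega\}$ and $\mathscr B=\{b_n:n<\omega\}$ are countable and form a pregap. Put $c=\bigcup_n\bigl(a_n\setminus\bigcup_{m\le n}b_m\bigr)$. Then $a_n\setminus c\subseteq\bigcup_{m\le n}(a_n\cap b_m)$ is finite, and $c\cap b_m\subseteq\bigcup_{n<m}(a_n\cap b_m)$ is finite. So countable pregaps are always separated. In particular a forcing that makes $\omega_1$ countable separates every $(\omega_1,\omega_1)$-pregap, which is why Definition 2 asks that $\omega_1$ be preserved.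

**Definition 3 ($\clubsuit$ and $\clubsuit^*$).** Throughout, "limit ordinal" means nonzero limit ordinal. $\clubsuit$ says: there are sets $A_\alpha$ ($\alpha<\omega_1$ limit), each a cofinal subset of $\alpha$ of order type $\omega$, such that for every uncountable $X\subseteq\omega_1$ there is $\alpha$ with $A_\alpha\subseteq X$. $\clubsuit^*$ says the same with "$A_\alpha\subseteq X$" weakened to "$A_\alpha\setminus X$ is finite".

For example, $A_{\omega+\omega}$ may be $\{\omega+n:n<\omega\}$, or $\{0,5\}\cup\{\omega+2n:n<\omega\}$, but not $\omega$, which is not cofinal. Clearly $\clubsuit\Rightarrow\clubsuit^*$. I call $A_\alpha$ the *ladder* at $\alpha$.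

Let $\mathscr M$ be the ideal of meager subsets of the reals. The two results I mentioned are these.

**Fact A.** $\clubsuit$ together with $\operatorname{cov}(\mathscr M)>\aleph_1$ implies that there is a destructible gap.

**Fact B.** $\clubsuit$ together with $\operatorname{cof}(\mathscr M)=\aleph_1$ implies that there is a destructible gap.

Now test the guess. Under CH we have $\operatorname{cof}(\mathscr M)\le2^{\aleph_0}=\aleph_1$, so Fact B applies and the guess finds no model there. If $\operatorname{cov}(\mathscr M)>\aleph_1$, Fact A rules it out too. A model as in the guess must therefore satisfy $\operatorname{cov}(\mathscr M)=\aleph_1<\operatorname{cof}(\mathscr M)$. This suggests looking for a cardinal between the two which cuts all situations into two halves. Write $f\le^*g$ if $f(n)\le g(n)$ for all but finitely many $n$; the *dominating number* $\mathfrak d$ is the least size of a family $D\subseteq\omega^\omega$ such that every $g\in\omega^\omega$ is $\le^*$ some member of $D$. Always $\mathfrak d\ge\aleph_1$: given countably many $f_i$, the function $g(n)=1+\max_{i\le n}f_i(n)$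 is not $\le^*$ any of them. It is a textbook fact that $\operatorname{cov}(\mathscr M)\le\mathfrak d\le\operatorname{cof}(\mathscr M)$. So Fact A sits inside the case $\mathfrak d>\aleph_1$ and Fact B inside the case $\mathfrak d=\aleph_1$. These two cases exhaust everything, and we shall find a destructible gap in each, without using Facts A and B. The guess is wrong.

**Theorem 1 (ZFC).** $\clubsuit^*$ (in particular $\clubsuit$) implies that there is a destructible gap. It is destroyed by a ccc forcing of size $\aleph_1$.

Hence it is not consistent with ZFC that $\clubsuit$ holds and there are no destructible gaps.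

For the rest of the talk up to Section 5, fix a $\clubsuit^*$-sequence $\langle A_\alpha\rangle$.

## 2. Strings in conflict, and the gap read off from a tower

We want to build gaps out of objects for which "not separated" and "can be separated by a ccc forcing" become two plain statements about pairs. The objects are functions whose values are finite strings.

For $s,t\in\omega^{<\omega}$ write $s\sqsubseteq t$ if $s$ is an initial segment of $t$, and $s\sqsubset t$ if moreover $s\ne t$. Let $*$ be the involution of $\omega$ that swaps $2i$ and $2i+1$: $(2i)^*=2i+1$ and $(2i+1)^*=2i$.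

**Definition 4 (conflict of strings).** $s\,\sharp\,t$ ("$s$ and $t$ conflict") if there is $p<\min(|s|,|t|)$ with $s{\restriction}p=t{\restriction}p$ and $t(p)=s(p)^*$. Further, let
$$a(s)=\{(s{\restriction}p,i):p<|s|,\ s(p)=2i\},\qquad b(s)=\{(s{\restriction}p,i):p<|s|,\ s(p)=2i+1\},$$
finite subsets of the countable set $Z=\omega^{<\omega}\times\omega$.

Example. Let $s=\langle0,2,5\rangle$ and $t=\langle0,3\rangle$. They agree up to position $1$, where $3=2^*$, so $s\,\sharp\,t$. Here $a(s)=\{(\emptyset,0),(\langle0\rangle,1)\}$, $b(s)=\{(\langle0,2\rangle,2)\}$, $a(t)=\{(\emptyset,0)\}$, $b(t)=\{(\langle0\rangle,1)\}$, and the conflict is visible as $a(s)\cap b(t)=\{(\langle0\rangle,1)\}$. On the other hand $\langle0\rangle$ and $\langle2\rangle$ are incomparable and do not conflict.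

Three facts follow from the definitions.

* (F1) If $s\sqsubseteq t$ then $a(s)\subseteq a(t)$ and $b(s)\subseteq b(t)$. Moreover $a(s)\cap b(s)=\emptyset$, since a common element $(z,i)$ would have $z=s{\restriction}p$ with $s(p)$ both even and odd.
* (F2) $s\,\sharp\,t$ iff $a(s)\cap b(t)\ne\emptyset$ or $a(t)\cap b(s)\ne\emptyset$. Indeed $(z,i)\in a(s)\cap b(t)$ says exactly that $z=s{\restriction}p=t{\restriction}p$ for $p=|z|$, $s(p)=2i$ and $t(p)=2i+1$.
* (F3) If $s\,\sharp\,t$, $s\sqsubseteq s'$ and $t\sqsubseteq t'$, then $s'\,\sharp\,t'$ (same $p$). Comparable strings do not conflict: they agree wherever both are defined.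

Now take functions $x,y:\omega\to\omega^{<\omega}$; think of $x(n)$ as a string standing in column $n$. Let $x\le_ky$ mean $x(n)\sqsubseteq y(n)$ for all $n\ge k$; for fixed $k$ this is transitive, and $x\le_ky$ implies $x\le_{k'}y$ for $k'\ge k$. Let $x\le^*y$ mean $x\le_ky$ for some $k$. Write $x\,\sharp\,y$ if $x(n)\,\sharp\,y(n)$ for *some* $n$, and $x\parallel y$ ("compatible") otherwise. Put
$$a_x=\{(n,z):z\in a(x(n))\},\qquad b_x=\{(n,z):z\in b(x(n))\}.$$
These are subsets of the countable set $\omega\times Z$, which we identify with $\omega$ by a bijection. Each column $\{n\}\times Z$ meets $a_x$ and $b_x$ in a finite set, so by (F1)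
$$x\le^*y\ \text{ implies }\ a_x\subseteq^*a_y\ \text{ and }\ b_x\subseteq^*b_y. \tag{1}$$

**Definition 5 (tower).** A *tower* is a sequence $\langle x_\gamma:\gamma<\omega_1\rangle$ with $x_\gamma\le^*x_\delta$ for $\gamma<\delta$. For $\gamma\le\delta$ let $k(\gamma,\delta)$ be the least $k$ with $x_\gamma\le_kx_\delta$. Write $a_\gamma=a_{x_\gamma}$, $b_\gamma=b_{x_\gamma}$.

In a tower, $a_\gamma\cap b_\delta$ is always finite: with $\varepsilon=\max(\gamma,\delta)$ we have $a_\gamma\subseteq^*a_\varepsilon$ and $b_\delta\subseteq^*b_\varepsilon$ by (1), and $a_\varepsilon\cap b_\varepsilon=\emptyset$ by (F1).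

Two extreme towers. If all $x_\gamma$ are the same function $x$, all pairs are compatible, and the pair is separated by $a_x$. If on the contrary all pairs $\gamma\ne\delta$ conflict, then Steps 1 and 2 of the next proof give a gap, and it is indestructible, because Step 1 can be run in any extension that preserves $\omega_1$. A destructible gap must lie between the extremes, and the next lemma says where.

**Lemma 2.** Suppose a tower is such that every uncountable $X\subseteq\omega_1$ contains $\gamma\ne\delta$ with $x_\gamma\,\sharp\,x_\delta$, and also contains $\gamma\ne\delta$ with $x_\gamma\parallel x_\delta$. Then for some uncountable $\Gamma$, $(\{a_\gamma:\gamma\in\Gamma\},\{b_\gamma:\gamma\in\Gamma\})$ is a destructible gap, destroyed by a ccc forcing of size $\aleph_1$.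

*Proof.*

**Step 1: conflicting pairs prevent separation.** We show that for no uncountable $\Gamma$ is the pair separated. Suppose $c$ separates it. For $\gamma\in\Gamma$ the sets $a_\gamma\setminus c$ and $b_\gamma\cap c$ are finite, so there is $l_\gamma$ such that for all $n\ge l_\gamma$
$$\{n\}\times a(x_\gamma(n))\subseteq c\quad\text{and}\quad(\{n\}\times b(x_\gamma(n)))\cap c=\emptyset.$$
There are only countably many possibilities for $l_\gamma$ and $x_\gamma{\restriction}l_\gamma$, so there is an uncountable $X\subseteq\Gamma$ on which $l_\gamma=l$ and $x_\gamma{\restriction}l$ are constant. Let $\gamma,\delta\in X$. In a column $n<l$ the values are equal, so there is no conflict. In a column $n\ge l$ a conflict would, by (F2), put a point of $\{n\}\times Z$ into $a_\gamma\cap b_\delta$ or $a_\delta\cap b_\gamma$; this point would be both in $c$ and outside $c$. So $X$ is pairwise compatible, contradicting the first hypothesis.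

**Step 2: thinning out makes both sides strictly increasing.** Suppose for some $\gamma_0$ we had $a_\gamma=^*a_{\gamma_0}$ for all $\gamma\ge\gamma_0$. Then $a_{\gamma_0}$ would separate the pair for $\Gamma=\omega_1$: it almost contains every $a_\gamma$ and meets every $b_\delta$ in a finite set. If $b_\gamma=^*b_{\gamma_0}$ for all $\gamma\ge\gamma_0$, the complement of $b_{\gamma_0}$ would separate it: $a_\gamma\cap b_{\gamma_0}$ is finite for all $\gamma$, and $b_\delta\setminus b_{\gamma_0}$ is finite for all $\delta$. Both contradict Step 1. As the $a$'s and $b$'s are $\subseteq^*$-increasing, for each $\gamma$ there is $\gamma'>\gamma$ such that $a_\delta\not\subseteq^*a_\gamma$ and $b_\delta\not\subseteq^*b_\gamma$ for all $\delta\ge\gamma'$. Choose recursively $\omega_1$ many ordinals, each above all $\gamma'$ for the $\gamma$ chosen before. This gives an uncountable $\Gamma$ such that $\gamma<\delta$ in $\Gamma$ implies $a_\delta\not\subseteq^*a_\gamma$ and $b_\delta\not\subseteq^*b_\gamma$. Hence both sides, ordered by $\subseteq^*$, are well ordered of type $\omega_1$: the pair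 for $\Gamma$ is an $(\omega_1,\omega_1)$-pregap, and by Step 1 it is a gap.

**Step 3: a forcing that adds a large compatible set.** Let $F$ be the set of finite pairwise compatible $H\subseteq\Gamma$, ordered by reverse inclusion. Its size is $\aleph_1$.

**Step 4: compatible pairs make $F$ ccc.** Take uncountably many nonempty conditions. Each ordinal is the maximum of only countably many finite sets of ordinals, so we may choose among them $H_\xi$ ($\xi<\omega_1$) with distinct maxima $\gamma_\xi$. For each $\xi$ there is $k$ with $x_\delta\le_kx_{\gamma_\xi}$ for all $\delta\in H_\xi$. Thinning out, we may assume that $k$ is the same for all $\xi$, that $|H_\xi|=r$ is fixed, and that the $r$-tuple $\langle x_\delta{\restriction}k:\delta\in H_\xi\rangle$ (in increasing enumeration) is fixed; there are only countably many possibilities for these data. The set $\{\gamma_\xi:\xi<\omega_1\}$ is uncountable, so by the second hypothesis there are $\xi\ne\eta$ with $x_{\gamma_\xi}\parallel x_{\gamma_\eta}$.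

We claim $H_\xi\cup H_\eta\in F$. Let $\delta\in H_\xi$ and $\varepsilon\in H_\eta$. In a column $n\ge k$, $x_\delta(n)\sqsubseteq x_{\gamma_\xi}(n)$ and $x_\varepsilon(n)\sqsubseteq x_{\gamma_\eta}(n)$, so a conflict $x_\delta(n)\,\sharp\,x_\varepsilon(n)$ would give $x_{\gamma_\xi}(n)\,\sharp\,x_{\gamma_\eta}(n)$ by (F3). In a column $n<k$, $x_\delta(n)=x_{\delta'}(n)$, where $\delta'$ has the same position in $H_\eta$ as $\delta$ has in $H_\xi$. Either $\delta'=\varepsilon$, or $x_{\delta'}\parallel x_\varepsilon$ because $H_\eta$ is a condition; so there is no conflict at $n$. Thus $H_\xi\cup H_\eta$ is a common extension.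

**Step 5: some condition forces an uncountable compatible set.** Let $\dot X$ name $\{\gamma:\{\gamma\}\in G\}$. Suppose no condition forces $\dot X$ to be uncountable; then every condition forces it to be countable, hence bounded in $\omega_1$ (ccc forcings preserve $\omega_1$). By ccc there are only countably many possible values for its least strict upper bound, so there is $\gamma^*<\omega_1$ such that every condition forces $\dot X\subseteq\gamma^*$. But for $\gamma\in\Gamma\setminus\gamma^*$ the condition $\{\gamma\}$ forces $\gamma\in\dot X$, a contradiction. So some $p\in F$ forces $\dot X$ to be uncountable.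

**Step 6: separation.** Force with the conditions below $p$. This is ccc, so it preserves $\omega_1$. It has size $\aleph_1$: it is a subset of $F$, and it is not countable, since $\dot X$ is forced to be uncountable and to be covered by the finite sets below $p$ (if $\gamma\in X$, some condition in $G$ extends both $p$ and $\{\gamma\}$). In the extension let $X=\{\gamma:\{\gamma\}\in G\}$. It is uncountable, and pairwise compatible since $\{\gamma\},\{\delta\}\in G$ have a common extension, which contains $\gamma$ and $\delta$. Let $c=\bigcup_{\gamma\in X}a_\gamma$. Given $\delta\in\Gamma$ take $\delta'\in X$ with $\delta'\ge\delta$. Then $a_\delta\subseteq^*a_{\delta'}\subseteq c$. By (F1) and (F2), $b_{\delta'}\cap a_\gamma=\emptyset$ for all $\gamma\in X$, so $b_{\delta'}\cap c=\emptyset$; as $b_\delta\subseteq^*b_{\delta'}$, the set $b_\delta\cap c$ is finite. So $c$ separates the gap. $\square$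

## 3. A ladder gives conflicts; compatibility is the obstacle

By Lemma 2 we need a tower that has, inside every uncountable $X$, one conflicting pair and one compatible pair. The sensible first approach is to build $x_\alpha$ by recursion and, at a limit stage $\alpha$, to treat the ladder $A_\alpha=\{\gamma_0<\gamma_1<\cdots\}$ as a guess at part of $X$.

For conflicts this works well. Arrange that $x_\alpha$ conflicts with $x_{\gamma_j}$ for every $j\ge1$, in columns that go to infinity with $j$. Suppose $A_\alpha\setminus X$ is finite and $\beta\in X$, $\beta\ge\alpha$. Then $x_\alpha(n)\sqsubseteq x_\beta(n)$ for all $n\ge k(\alpha,\beta)$, so by (F3) $x_\beta$ inherits almost all those conflicts, and some of them are with a $\gamma_j\in X$. Note that we do not need $\alpha\in X$.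

For compatibility the same approach stops, and at a definite point. However well we make $x_\alpha$ compatible with $x_{\gamma_j}$, the element $\beta\in X$ comes later, and $x_\beta$ is tied to $x_\alpha$ only from column $k(\alpha,\beta)$ on. One conflict below $k(\alpha,\beta)$ ruins the pair. For instance let $x_\gamma(0)=x_\alpha(0)=\langle0\rangle$, $x_\beta(0)=\langle1\rangle$, and let all three functions be $\emptyset$ in the other columns: then $x_\gamma\le_0x_\alpha\le_1x_\beta$ and $x_\gamma\parallel x_\alpha$, but $x_\gamma\,\sharp\,x_\beta$. Conflict survives finite changes because we can create infinitely many; compatibility does not.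

There are two ways around this. One can look for the compatible pair inside the ladder itself, so that no later $\beta$ is involved. Or one can foresee the finite piece $x_\beta{\restriction}m$ with $m\ge k(\alpha,\beta)$. The first way will work when $\mathfrak d>\aleph_1$, the second when $\mathfrak d=\aleph_1$.

## 4. Deleting columns when $\mathfrak d>\aleph_1$

The plan: build a tower with so many conflicts that they persist even if we look only at an arbitrary infinite set $S$ of columns. Then choose $S$ so sparse that, in each ladder, it misses all the conflicts of some pair.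

**Step 1: the tower.** We construct by recursion $x_\alpha:\omega\to\omega^{<\omega}$ ($\alpha<\omega_1$) such that

* (a) $|x_\alpha(n)|\le n$ for all $n$, and $n-|x_\alpha(n)|\to\infty$;
* (b) for $\gamma<\alpha$: $x_\gamma(n)\sqsubset x_\alpha(n)$ for all but finitely many $n$;
* (c) for $\alpha$ limit and $A_\alpha=\{\gamma_0<\gamma_1<\cdots\}$ there are $k_1<k_2<\cdots$ with $x_\alpha(n)\,\sharp\,x_{\gamma_j}(n)$ whenever $n\in[k_j,k_{j+1})$, $j\ge1$.

Strict growth in (b) is what gives room for conflicts in (c). Strings of bounded length would not do: a strict chain of strings of length $\le r$ has at most $r+1$ members. The bound $|x_\alpha(n)|\le n$ is a bound column by column; we shall see in Lemma 4 what it is for, and the second half of (a) keeps the recursion from getting stuck.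

Let $x_0(n)=\emptyset$. Let $x_{\alpha+1}(n)=x_\alpha(n)^\frown\langle0\rangle$ if $|x_\alpha(n)|<n$, and $x_{\alpha+1}(n)=\emptyset$ otherwise. By (a) for $\alpha$, the second alternative holds for finitely many $n$ only. So $n-|x_{\alpha+1}(n)|=n-|x_\alpha(n)|-1\to\infty$ along the remaining $n$, and $x_\alpha(n)\sqsubset x_{\alpha+1}(n)$ for almost all $n$; (a) and (b) follow.

Let $\alpha$ be limit, $A_\alpha=\{\gamma_0<\gamma_1<\cdots\}$. By (a) and (b) for the $\gamma_i$ we can choose $k_1<k_2<\cdots$ such that for all $n\ge k_j$
$$x_{\gamma_0}(n)\sqsubset x_{\gamma_1}(n)\sqsubset\cdots\sqsubset x_{\gamma_j}(n)\quad\text{and}\quad n-|x_{\gamma_{j-1}}(n)|>j.$$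
For $n\in[k_j,k_{j+1})$ put $s=x_{\gamma_{j-1}}(n)$. Since $s\sqsubset x_{\gamma_j}(n)$, the entry $u=x_{\gamma_j}(n)(|s|)$ exists; let $x_\alpha(n)=s^\frown\langle u^*\rangle$. For $n<k_1$ let $x_\alpha(n)=\emptyset$.

Then (c) holds: $x_\alpha(n)$ and $x_{\gamma_j}(n)$ agree up to $|s|$ and there have the entries $u^*$ and $u$. Next, $n-|x_\alpha(n)|=n-|s|-1>j-1\ge0$ for $n\in[k_j,k_{j+1})$, which gives (a). For (b), let $\gamma<\alpha$ and take $i$ with $\gamma<\gamma_i$. For large $n$, say $n\in[k_j,k_{j+1})$ with $j\ge i+1$, we have $x_\gamma(n)\sqsubset x_{\gamma_i}(n)\sqsubseteq x_{\gamma_{j-1}}(n)\sqsubset x_\alpha(n)$.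

Let us run the first limit stage by hand, with $A_\omega=\omega$, so $\gamma_j=j$. Write $0^r$ for the string of $r$ zeros. For $n\ge r$ we have $x_r(n)=0^r$. The choice $k_j=2j$ is allowed: for $n\ge2j$ we have $x_0(n)\sqsubset\cdots\sqsubset x_j(n)$ and $n-(j-1)>j$. So $x_\omega(n)=0^{j-1}{}^\frown\langle1\rangle$ for $n=2j,2j+1$, $j\ge1$, and $x_\omega(0)=x_\omega(1)=\emptyset$. It conflicts with $x_j$ in columns $2j$ and $2j+1$, and extends $x_j(n)=0^j$ in all columns $n\ge2j+2$.

**Step 2: conflicts on any infinite set of columns.**

**Lemma 3.** Let $S\subseteq\omega$ be infinite and $X\subseteq\omega_1$ uncountable. Then there are $\gamma\ne\beta$ in $X$ and $n\in S$ with $x_\gamma(n)\,\sharp\,x_\beta(n)$.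

*Proof.* This is the argument of Section 3. Take $\alpha$ with $A_\alpha\setminus X$ finite, $j_0\ge1$ with $\gamma_j\in X$ for all $j\ge j_0$, and $\beta\in X$ with $\beta\ge\alpha$. Take $n\in S$ with $n\ge\max(k_{j_0},k(\alpha,\beta))$, say $n\in[k_j,k_{j+1})$; then $j\ge j_0$. Now $x_\alpha(n)\,\sharp\,x_{\gamma_j}(n)$ by (c), and $x_\alpha(n)\sqsubseteq x_\beta(n)$. By (F3), $x_\beta(n)\,\sharp\,x_{\gamma_j}(n)$. Here $\gamma_j\in X$ and $\gamma_j<\alpha\le\beta$. $\square$

**Step 3: in one column only finitely many strings conflict pairwise.**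

**Lemma 4.** A set $W$ of pairwise conflicting strings of length $\le n$ has at most $2^n$ elements.

*Proof.* Induction on $n$. If $n=0$ then $W\subseteq\{\emptyset\}$; if $|W|\le1$ there is nothing to show. Let $n\ge1$ and $|W|\ge2$. As $\emptyset$ conflicts with nothing, $\emptyset\notin W$. If two members conflict at position $p=0$, their first entries are exchanged by $*$; if they conflict at some $p>0$, their first entries are equal. So all first entries lie in one pair $\{2i,2i+1\}$. For each of the two possible first entries, deleting it from the members of $W$ that have it yields a set, of the same size, of pairwise conflicting strings of length $\le n-1$. By induction each of the two sets has at most $2^{n-1}$ elements. $\square$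

The length bound is essential: the strings $\langle1\rangle,\langle0,1\rangle,\langle0,0,1\rangle,\dots$ conflict pairwise, since $0^i{}^\frown\langle1\rangle$ and $0^j{}^\frown\langle1\rangle$ with $i<j$ agree up to position $i$, where their entries are $1$ and $0=1^*$. And $2^n$ is attained by the set of all $0$-$1$ strings of length $n$.

**Step 4: each ladder contains pairs whose conflicts all lie in a short interval far out.** Let $\alpha$ be limit, $A_\alpha=\{\gamma_0<\gamma_1<\cdots\}$ and $l\in\omega$. For $m\in\omega$ let $h_{\alpha,l}(m)$ be the least $h\ge m$ such that some distinct $\gamma,\delta\in\{\gamma_j:j\ge l\}$ have all their conflicts in columns in $[m,h)$.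

**Lemma 5.** $h_{\alpha,l}(m)$ exists for all $m$, and $h_{\alpha,l}$ is nondecreasing.

*Proof.* Fix $m$. Color each pair from $\{\gamma_j:j\ge l\}$ by the least $n<m$ at which its members conflict, or by "none" if there is no such $n$. These are finitely many colors, so by Ramsey's theorem there is an infinite homogeneous set. Suppose its color were some $n<m$. Conflicting strings are distinct, so the strings $x_\gamma(n)$, for $\gamma$ in the homogeneous set, would form an infinite set of pairwise conflicting strings, of length $\le n$ by (a); this contradicts Lemma 4. So the color is "none", and we have distinct $\gamma,\delta\in\{\gamma_j:j\ge l\}$ with no conflict in any column $n<m$. By (b), $x_\gamma(n)$ and $x_\delta(n)$ are comparable for almost all $n$, so by (F3) they conflict in finitely many columns only. Hence a suitable $h$ exists.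

Let $m\le m'$. A pair witnessing $h_{\alpha,l}(m')$ has all its conflicts in $[m',h_{\alpha,l}(m'))\subseteq[m,h_{\alpha,l}(m'))$, and $h_{\alpha,l}(m')\ge m'\ge m$. So $h_{\alpha,l}(m)\le h_{\alpha,l}(m')$. $\square$

**Step 5: a sparse set $S$ missing one such interval for every $(\alpha,l)$.** This is where $\mathfrak d>\aleph_1$ enters.

**Lemma 6.** If $\mathfrak d>\aleph_1$, there is an infinite $S\subseteq\omega$ such that for all limit $\alpha<\omega_1$ and all $l\in\omega$ there is $m$ with $[m,h_{\alpha,l}(m))\cap S=\emptyset$.

*Proof.* Let $H_{\alpha,l}(n)=h_{\alpha,l}(h_{\alpha,l}(n+1)+1)$. These are at most $\aleph_1<\mathfrak d$ functions, so they are not a dominating family: there is $g\in\omega^\omega$ with $g\not\le^*H_{\alpha,l}$ for each $(\alpha,l)$, that is, $g(n)>H_{\alpha,l}(n)$ for infinitely many $n$. Replacing $g(n)$ by $\max(\{n+1\}\cup\{g(i):i\le n\})$ only makes $g$ larger, so we may assume that $g$ is nondecreasing and $g(n)>n$. Let $s_0=0$, $s_{i+1}=g(s_i)$ and $S=\{s_i:i<\omega\}$; then $s_0<s_1<\cdots$.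

Fix $(\alpha,l)$ and write $h=h_{\alpha,l}$. Take $n$ with $g(n)>H_{\alpha,l}(n)$, and $i$ with $s_i\le n<s_{i+1}$. Since $g(n)\le g(s_{i+1})=s_{i+2}$, the only possible element of $S$ in $[n+1,g(n))$ is $s_{i+1}$. Put $p=h(n+1)+1$. The intervals $[n+1,h(n+1))$ and $[p,h(p))$ are disjoint, and both are contained in $[n+1,g(n))$ because
$$n+1\le h(n+1)<p\le h(p)=H_{\alpha,l}(n)<g(n).$$
So at most one of them contains $s_{i+1}$, and the other misses $S$. Take $m=n+1$ or $m=p$ accordingly. $\square$

**Step 6: the gap.** Let $S$ be as in Lemma 6, and put $y_\gamma(n)=x_\gamma(n)$ for $n\in S$, $y_\gamma(n)=\emptyset$ for $n\notin S$. This is a tower. Let $X\subseteq\omega_1$ be uncountable. By Lemma 3 there are $\gamma\ne\beta$ in $X$ with $y_\gamma\,\sharp\,y_\beta$. By $\clubsuit^*$ there are $\alpha,l$ with $\{\gamma_j:j\ge l\}\subseteq X$, where $A_\alpha=\{\gamma_0<\gamma_1<\cdots\}$. Take $m$ with $[m,h_{\alpha,l}(m))\cap S=\emptyset$, and a pair $\gamma\ne\delta$ witnessing the value $h_{\alpha,l}(m)$. Then $\gamma,\delta\in X$, and all their conflicts are in columns outside $S$. The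 string $\emptyset$ conflicts with nothing, so $y_\gamma\parallel y_\delta$. Now Lemma 2, applied to $\langle y_\gamma\rangle$, gives the destructible gap, and Theorem 1 is proved when $\mathfrak d>\aleph_1$.

If $\mathfrak d=\aleph_1$, this argument breaks at the choice of $g$: should the $\aleph_1$ functions $H_{\alpha,l}$ form a dominating family, there is no such $g$.

## 5. Coding a dominating family into the ladders when $\mathfrak d=\aleph_1$

Now there is a dominating family of size $\aleph_1$, so a function from $\omega$ to $\omega$ can be bounded by one that has a countable ordinal as its name. Ladders can guess countable ordinals. We use this to foresee what $x_\beta$ does below $k(\alpha,\beta)$.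

We only need strings of length $\le1$. Code them by numbers: $0$ codes $\emptyset$ and $v+1$ codes $\langle v\rangle$. So from now on $x\in\omega^\omega$, and

* $x\le_ky$ iff for all $n\ge k$: $x(n)=0$ or $x(n)=y(n)$;
* $u\,\sharp\,v$ iff $\{u,v\}=\{2i+1,2i+2\}$ for some $i$.

For example $1\,\sharp\,2$ and $3\,\sharp\,4$, but $2$ and $3$ do not conflict. In particular
$$u\,\sharp\,v\ \text{ implies }\ u,v\ne0\ \text{ and }\ |u-v|=1. \tag{2}$$
For $v\ge1$ let $\bar v\ge1$ be the unique number with $v\,\sharp\,\bar v$.

Fix $\{f_\xi:\xi<\omega_1\}\subseteq\omega^\omega$ such that every $g\in\omega^\omega$ satisfies $g\le f_\xi$ *everywhere* for some $\xi$; to get it, add all constants to the members of a dominating family of size $\aleph_1$. Fix $e:\omega_1\to\omega_1^3$ such that every triple has uncountably many preimages; this is possible as $|\omega_1^3\times\omega_1|=\aleph_1$. So each $\mu<\omega_1$ is the name of a triple $e(\mu)=(\zeta,\theta,\xi)$, and a ladder names a sequence of triples.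

**How compatibility will be obtained.** Before the details, here is the mechanism. Let $X$ be uncountable, and let $\zeta$ be given. For each finite sequence $\sigma$ such that some $\gamma\in X$ begins with $\sigma$ and has $x_\zeta\le_{|\sigma|}x_\gamma$, choose one such $\gamma$ as a representative, $\gamma(\sigma,\zeta)$. There are countably many representatives, so some $\theta<\omega_1$ is above all of them. Suppose now that $\beta\in X$ is far above. If $\sigma=x_\beta{\restriction}m$, then $\gamma=\gamma(\sigma,\zeta)$ agrees with $\beta$ below $m$, so the part of $x_\beta$ that was out of control does no harm. At stage $\alpha$ we must see to it that $x_\alpha$ causes no conflict with $x_\gamma$ from $m$ on. Stage $\alpha$ does not know $X$, so it does not know $\gamma$. But a ladder can tell it $\theta$ and a function $f_\xi$ that bounds $k(\gamma,\theta)$, and the values of $x_\gamma$ below $k(\gamma,\theta)$, for all representatives with $\sigma$ in a finite set determined by a number $N$. That suffices: on an interval that starts at $m$ and goes beyond $f_\xi(N)$, fill the zeros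 of $x_\zeta$ with values too large to conflict with $x_\gamma$; after the interval, extend $x_\theta$. One point remains: $N$ must bound $x_\beta{\restriction}m$, and $\beta$ comes after $\alpha$. So the recursion carries a promise, (iv) below, that for infinitely many candidates $(m,N)$ set up at stage $\alpha$ this will be true for all later $\beta$.

**Step 1: the recursion hypotheses.** We construct $x_\alpha\in\omega^\omega$ ($\alpha<\omega_1$) and, for limit $\alpha$, integers $m_j^\alpha<m_j'^{\,\alpha}<m_{j+1}^\alpha$ and $N_j^\alpha\ge m_j'^{\,\alpha}$ ($j<\omega$), with: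

* (i) $x_\gamma\le^*x_\alpha$ for $\gamma<\alpha$;
* (ii) $\{n:x_\alpha(n)=0\}$ is infinite;
* (iii) if $\gamma<\lambda\le\alpha$ for some limit $\lambda$, then $\{n:x_\gamma(n)=0\ne x_\alpha(n)\}$ is infinite;
* (iv) for every limit $\lambda\le\alpha$ there are infinitely many $j$ with $x_\alpha(n)\le N_j^\lambda$ for all $n<m_j'^{\,\lambda}$.

Condition (ii) leaves room for later stages, (iii) will provide the conflicts, and (iv) is the promise.

Let $x_0\equiv0$ and $x_{\alpha+1}=x_\alpha$. There is nothing to check in (iii) and (iv) for $\alpha=0$, and successor steps preserve (i)–(iv), because a limit $\lambda\le\alpha+1$ satisfies $\lambda\le\alpha$.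

**Step 2: the limit stage.** Let $\alpha$ be limit, $A_\alpha=\{\mu_0<\mu_1<\cdots\}$, $e(\mu_j)=(\zeta_j,\theta_j,\xi_j)$. First we fix which triples to use. Call $\alpha$ *relevant* if there is $j_0$ such that $\zeta_j<\theta_j<\zeta_{j+1}$ for all $j\ge j_0$ and $\sup_{j\ge j_0}\zeta_j=\alpha$. (No condition is imposed on the triples with $j<j_0$.) In this case take the least such $j_0$, discard all $j<j_0$ and re-index. If $\alpha$ is not relevant, choose any $\zeta_0<\theta_0<\zeta_1<\theta_1<\cdots$ cofinal in $\alpha$ and let $\xi_j=0$. In both cases $\zeta_j<\theta_j<\zeta_{j+1}<\alpha$ for all $j$, and $\sup_j\zeta_j=\alpha$. Put $f_j:=f_{\xi_j}$ for the rest of this stage. Let $\{\lambda_l:l<\omega\}$ enumerate the limit ordinals below $\alpha$, possibly with repetitions; if there are none, ignore the clause about them in (2.2).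

Let $m_0=0$. Given $m_j$ and $x_\alpha{\restriction}m_j$, we define $x_\alpha$ on $[m_j,m_{j+1})$ in four moves (superscripts $\alpha$ are omitted).

(2.1) *One conflict with $x_{\theta_j}$.* If there is $n\ge m_j$ with $x_{\zeta_j}(n)=0\ne x_{\theta_j}(n)$, let $n_j^*$ be the least such $n$, let $x_\alpha(n)=x_{\zeta_j}(n)$ for $m_j\le n<n_j^*$, and let $x_\alpha(n_j^*)=\overline{x_{\theta_j}(n_j^*)}$. Otherwise let $n_j^*=m_j$ and $x_\alpha(m_j)=x_{\zeta_j}(m_j)$.

(2.2) *Keeping the promises made at earlier limits, and keeping a zero.* Let $M_j=\max_{n\le n_j^*}x_\alpha(n)$. Choose $m_j'>n_j^*$ such that $x_{\zeta_j}$ has a zero in the open interval $(n_j^*,m_j')$ and, for every $l\le j$ with $\lambda_l\le\zeta_j$, there is $i\ge j$ with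
$$m_i'^{\,\lambda_l}\le m_j',\qquad N_i^{\lambda_l}\ge M_j,\qquad x_{\zeta_j}(n)\le N_i^{\lambda_l}\ \text{ for all }n<m_i'^{\,\lambda_l}.$$
This is possible: by (ii), $x_{\zeta_j}$ has zeros beyond $n_j^*$; by (iv) for $\zeta_j$ and $\lambda_l\le\zeta_j$, infinitely many $i$ satisfy the last requirement; and since $N_i^{\lambda_l}\ge m_i'^{\,\lambda_l}\to\infty$ as $i\to\infty$, we can take such an $i\ge j$ with $N_i^{\lambda_l}\ge M_j$. There are finitely many $l\le j$, so $m_j'$ can be taken large enough for all of them. Let $x_\alpha(n)=x_{\zeta_j}(n)$ for $n_j^*<n<m_j'$.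

(2.3) *The new promise.* Choose $N_j\ge m_j'$ with $N_j\ge x_\alpha(n)$ for all $n<m_j'$.

(2.4) *The large values.* Choose $m_{j+1}>m_j'$ with
$$m_{j+1}\ge f_j(N_j),\quad m_{j+1}\ge k(\zeta_j,\zeta_{j+1}),\quad m_{j+1}\ge k(\theta_j,\zeta_{j+1}),$$
and such that $x_{\zeta_j}$ has a zero in $[m_j',m_{j+1})$. For $n\in[m_j',m_{j+1})$ let $x_\alpha(n)=x_{\zeta_j}(n)$ if this is $\ne0$, and $x_\alpha(n)=f_j(N_j)+x_{\theta_j}(n)+2$ otherwise.

As a hand check take $\alpha=\omega$. All $x_r$ with $r<\omega$ are identically $0$. So (2.1) takes its second alternative, $n_j^*=m_j$ and $x_\omega(m_j)=0$; in (2.2) we may take $m_j'=m_j+2$ and get $x_\omega(m_j+1)=0$; and on $[m_j+2,m_{j+1})$ the function $x_\omega$ is constant with value $f_j(N_j)+2$, where $m_{j+1}\ge f_j(N_j)$. So $x_\omega$ consists of pairs of zeros separated by blocks of large constants.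

**Step 3: the limit stage preserves (i)–(iv).** If $n\in[m_j,m_{j+1})$ and $x_{\zeta_j}(n)\ne0$, then $x_\alpha(n)=x_{\zeta_j}(n)$; note that in the first alternative of (2.1), $x_{\zeta_j}(n_j^*)=0$. Next,
$$\text{if }j\le i,\ n\ge m_i\text{ and }x_{\zeta_j}(n)\ne0,\text{ then }x_{\zeta_i}(n)=x_{\zeta_j}(n), \tag{3}$$
because $k(\zeta_l,\zeta_{l+1})\le m_{l+1}\le m_i$ for $j\le l<i$. Now let $n\ge m_j$ with $x_{\zeta_j}(n)\ne0$, and let $i\ge j$ be such that $n\in[m_i,m_{i+1})$. By (3) $x_{\zeta_i}(n)=x_{\zeta_j}(n)\ne0$, so $x_\alpha(n)=x_{\zeta_i}(n)=x_{\zeta_j}(n)$. This proves the first of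
$$x_{\zeta_j}\le_{m_j}x_\alpha, \tag{4}$$
$$x_{\theta_j}\le_{m_{j+1}}x_\alpha, \tag{5}$$
and the second follows, since $x_{\theta_j}\le_{m_{j+1}}x_{\zeta_{j+1}}\le_{m_{j+1}}x_\alpha$ by the choice of $m_{j+1}$ and (4).

*(i)* Let $\gamma<\alpha$. Take $j$ with $\gamma<\zeta_j$; then $x_\gamma\le^*x_{\zeta_j}\le^*x_\alpha$ by (4).

*(ii)* By (2.2), $x_{\zeta_j}$ has a zero in $(n_j^*,m_j')$, and there $x_\alpha=x_{\zeta_j}$. This gives a zero of $x_\alpha$ for each $j$.

*(iii)* We show it for every $\gamma<\alpha$. Let $\gamma<\zeta_{j_0}$. For $j\ge j_0$ let $n_j\in[m_j',m_{j+1})$ be a zero of $x_{\zeta_j}$; it exists by (2.4), and $x_\alpha(n_j)\ge2$. Suppose $n_j\ge k(\gamma,\zeta_{j_0})$ and $x_\gamma(n_j)\ne0$. Then $x_{\zeta_{j_0}}(n_j)\ne0$, and so $x_{\zeta_j}(n_j)\ne0$ by (3), as $n_j\ge m_j$; a contradiction. So $x_\gamma(n_j)=0\ne x_\alpha(n_j)$ for all large $j$.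

*(iv)* For $\lambda=\alpha$ all $j$ work by (2.3). Let $\lambda=\lambda_l<\alpha$. For every large $j$ we have $l\le j$ and $\lambda\le\zeta_j$; let $i\ge j$ be as in (2.2). Let $n<m_i'^{\,\lambda}\le m_j'$. If $n\le n_j^*$, then $x_\alpha(n)\le M_j\le N_i^\lambda$. If $n>n_j^*$, then $n_j^*<n<m_j'$ and $x_\alpha(n)=x_{\zeta_j}(n)\le N_i^\lambda$. So $i$ is as required in (iv), and since $i\ge j$ with $j$ arbitrarily large, infinitely many such $i$ arise.

This completes the recursion. By (i), $\langle x_\alpha:\alpha<\omega_1\rangle$ is a tower.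

**Step 4: ladders do guess sequences of coded triples.** The next lemma turns $\clubsuit^*$ into the statement that we need.

**Lemma 7.** Suppose $\langle(\zeta_{(\nu)},\theta_{(\nu)},\xi_{(\nu)},\mu_{(\nu)}):\nu<\omega_1\rangle$ satisfies $e(\mu_{(\nu)})=(\zeta_{(\nu)},\theta_{(\nu)},\xi_{(\nu)})$, $\zeta_{(\nu)}<\theta_{(\nu)}<\mu_{(\nu)}$, and $\mu_{(\nu')}<\zeta_{(\nu)}$ for $\nu'<\nu$. Let $Y=\{\mu_{(\nu)}:\nu<\omega_1\}$ and let $\alpha$ be such that $A_\alpha\setminus Y$ is finite. Then $\alpha$ is relevant, and for all large $j$ the triple $(\zeta_j,\theta_j,\xi_j)$ used at stage $\alpha$ is some $(\zeta_{(\nu)},\theta_{(\nu)},\xi_{(\nu)})$.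

*Proof.* Let $A_\alpha=\{\mu_0<\mu_1<\cdots\}$, $e(\mu_j)=(\zeta_j,\theta_j,\xi_j)$ before any re-indexing, and let $\mu_j\in Y$ for $j\ge j_1$. The ordinals $\mu_{(\nu)}$ increase strictly with $\nu$. So for $j\ge j_1$, $\mu_j=\mu_{(\nu)}$ and $\mu_{j+1}=\mu_{(\nu'')}$ with $\nu<\nu''$, and the hypotheses give $\zeta_j<\theta_j<\mu_j<\zeta_{j+1}<\mu_{j+1}$. Hence $\sup_{j\ge j_1}\zeta_j=\sup_j\mu_j=\alpha$, and $j_1$ witnesses that $\alpha$ is relevant. The least witness $j_0$ is $\le j_1$, so after discarding the $j<j_0$ all but finitely many of the remaining triples come from $Y$. $\square$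

The set $Y$ is uncountable, so $\clubsuit^*$ always provides such an $\alpha$.

**Step 5: conflicting pairs.**

**Lemma 8.** Every uncountable $X\subseteq\omega_1$ contains $\gamma\ne\delta$ with $x_\gamma\,\sharp\,x_\delta$.

*Proof.* By recursion on $\nu<\omega_1$ choose $\zeta_{(\nu)}>\sup_{\nu'<\nu}\mu_{(\nu')}$, then $\theta_{(\nu)}\in X$ with $\theta_{(\nu)}\ge\zeta_{(\nu)}+\omega$, and then $\mu_{(\nu)}>\theta_{(\nu)}$ with $e(\mu_{(\nu)})=(\zeta_{(\nu)},\theta_{(\nu)},0)$; the last is possible because each triple has uncountably many preimages. Take $\alpha$ as in Lemma 7. Take $\beta\in X$ with $\beta\ge\alpha$, and $j$ with $m_j^\alpha\ge k(\alpha,\beta)$ such that the pair $(\zeta_j,\theta_j)$ used at stage $\alpha$ is some $(\zeta_{(\nu)},\theta_{(\nu)})$.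

Apply (iii) to $x_{\theta_j}$, with $\gamma=\zeta_j$ and the limit $\lambda=\zeta_j+\omega\le\theta_j$: there are infinitely many $n$ with $x_{\zeta_j}(n)=0\ne x_{\theta_j}(n)$. So the first alternative in (2.1) applied at stage $\alpha$, and $x_\alpha(n_j^*)=\overline{x_{\theta_j}(n_j^*)}\ne0$. As $n_j^*\ge m_j^\alpha\ge k(\alpha,\beta)$, we get $x_\beta(n_j^*)=x_\alpha(n_j^*)\,\sharp\,x_{\theta_j}(n_j^*)$. So $x_\beta\,\sharp\,x_{\theta_j}$, where $\theta_j\in X$ and $\theta_j<\alpha\le\beta$. $\square$

**Step 6: compatible pairs.**

**Lemma 9.** Every uncountable $X\subseteq\omega_1$ contains $\gamma\ne\beta$ with $x_\gamma\parallel x_\beta$.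

*Proof.* *Representatives and their bounds.* For $\sigma\in\omega^{<\omega}$ and $\zeta<\omega_1$ let
$$X(\sigma,\zeta)=\{\gamma\in X:\ x_\gamma{\restriction}|\sigma|=\sigma,\ x_\zeta\le_{|\sigma|}x_\gamma\},$$
and if it is nonempty choose $\gamma(\sigma,\zeta)\in X(\sigma,\zeta)$. Let $\theta(\zeta)<\omega_1$ be greater than $\zeta$ and than all $\gamma(\sigma,\zeta)$, $\sigma\in\omega^{<\omega}$. For $N\in\omega$ let $\mathcal S_N$ be the finite set of $\sigma\in\omega^{<\omega}$ with $|\sigma|\le N$ and all entries $\le N$. Put, with $\max\emptyset=0$,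
$$g_\zeta(N)=\max\{k(\gamma(\sigma,\zeta),\theta(\zeta)):\sigma\in\mathcal S_N,\ X(\sigma,\zeta)\ne\emptyset\},$$
$$G_\zeta(N)=\max\big(\{g_\zeta(N)\}\cup\{x_{\gamma(\sigma,\zeta)}(n):\sigma\in\mathcal S_N,\ X(\sigma,\zeta)\ne\emptyset,\ n<g_\zeta(N)\}\big).$$
Choose $\xi(\zeta)$ with $G_\zeta\le f_{\xi(\zeta)}$ everywhere.

*Guessing.* By recursion on $\nu<\omega_1$ choose $\zeta_{(\nu)}>\sup_{\nu'<\nu}\mu_{(\nu')}$ and $\mu_{(\nu)}>\theta(\zeta_{(\nu)})$ with $e(\mu_{(\nu)})=(\zeta_{(\nu)},\theta(\zeta_{(\nu)}),\xi(\zeta_{(\nu)}))$. Take $\alpha$ as in Lemma 7 and $\beta\in X$ with $\beta\ge\alpha$. For all large $j$, the triple used at stage $\alpha$ is $(\zeta_j,\theta(\zeta_j),\xi(\zeta_j))$.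

*Finding $\gamma$.* By (iv) for $x_\beta$ and $\lambda=\alpha\le\beta$ there is such a $j$ with, moreover, $m_j'\ge k(\alpha,\beta)$ and $x_\beta(n)\le N_j$ for all $n<m_j'$ (superscripts $\alpha$ omitted). Write $\zeta=\zeta_j$, $\theta=\theta_j=\theta(\zeta)$, $f=f_j=f_{\xi(\zeta)}$, $N=N_j$ and $\sigma=x_\beta{\restriction}m_j'$. As $|\sigma|=m_j'\le N$ and all entries of $\sigma$ are $\le N$, $\sigma\in\mathcal S_N$. By (4) and $m_j'\ge m_j$, $x_\zeta\le_{m_j'}x_\alpha\le_{m_j'}x_\beta$. So $\beta\in X(\sigma,\zeta)$, and this set is nonempty. Let $\gamma=\gamma(\sigma,\zeta)$. Then $\gamma\in X$ and $\gamma<\theta<\alpha\le\beta$, so $\gamma\ne\beta$.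

*Compatibility.* We check that $x_\gamma$ and $x_\beta$ do not conflict in any column $n$. Recall $g_\zeta(N)\ge k(\gamma,\theta)$.

Let $n<m_j'$. Then $x_\gamma(n)=\sigma(n)=x_\beta(n)$: no conflict.

Let $m_j'\le n<m_{j+1}$. By (2.4) $x_\alpha(n)\ne0$, so $x_\beta(n)=x_\alpha(n)$, as $n\ge k(\alpha,\beta)$. If $x_\zeta(n)\ne0$, then $x_\alpha(n)=x_\zeta(n)$ by (2.4), and $x_\gamma(n)=x_\zeta(n)$ since $x_\zeta\le_{|\sigma|}x_\gamma$ and $n\ge|\sigma|$; the values are equal, no conflict. If $x_\zeta(n)=0$, then $x_\beta(n)=f(N)+x_\theta(n)+2$. For $n<g_\zeta(N)$ we have $x_\gamma(n)\le G_\zeta(N)\le f(N)\le x_\beta(n)-2$. For $n\ge g_\zeta(N)\ge k(\gamma,\theta)$, $x_\gamma(n)$ is $0$ or $x_\theta(n)$, and so again $x_\gamma(n)\le x_\beta(n)-2$. By (2) there is no conflict.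

Let $n\ge m_{j+1}$. By (2.4), $m_{j+1}\ge f(N)\ge G_\zeta(N)\ge g_\zeta(N)\ge k(\gamma,\theta)$. If $x_\gamma(n)=0$, there is no conflict. If $x_\gamma(n)\ne0$, then $x_\theta(n)=x_\gamma(n)$, hence $x_\alpha(n)=x_\gamma(n)$ by (5), and $x_\beta(n)=x_\gamma(n)$ since $n\ge k(\alpha,\beta)$: no conflict.

So $x_\gamma\parallel x_\beta$. $\square$

By Lemmas 8 and 9, Lemma 2 applies and gives a destructible gap, destroyed by a ccc forcing of size $\aleph_1$. Together with Section 4 this proves Theorem 1: under $\clubsuit$, and even under $\clubsuit^*$, there is always a destructible gap, so it is not consistent that $\clubsuit$ holds and there are no destructible gaps. $\blacksquare$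

## 6. The stick principle in place of $\clubsuit$

This section is not part of Theorem 1, and it depends on a cited theorem. It shows that $\clubsuit$ cannot be weakened to the *stick principle*: there is $\mathcal F\subseteq[\omega_1]^\omega$ with $|\mathcal F|=\aleph_1$ such that every uncountable $X\subseteq\omega_1$ contains a member of $\mathcal F$. Here $[X]^\omega$ is the set of countably infinite subsets of $X$. CH implies the stick principle: take $\mathcal F=[\omega_1]^\omega$.

An ideal $I$ of countable subsets of $\omega_1$ is a *P-ideal* if for all $A_i\in I$ ($i<\omega$) there is $A\in I$ with $A_i\setminus A$ finite for every $i$. For instance, the ideal of all countable subsets of $\omega_1$ is a P-ideal, by taking unions. By U. Abraham and S. Todorčević, *Partition properties of $\omega_1$ compatible with CH*, Fund. Math. 152 (1997), the following statement is consistent with CH: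

$(\star)$ For every P-ideal $I$ of countable subsets of $\omega_1$, either there is an uncountable $X\subseteq\omega_1$ with $[X]^\omega\subseteq I$, or $\omega_1=\bigcup_nB_n$ where no $B_n$ contains an infinite member of $I$.

**Claim 10.** $(\star)$ implies that every gap is indestructible. Hence, given the cited theorem, "stick and no destructible gaps" is consistent.

*Proof.*

**Step 1: a P-ideal attached to a gap.** Let $(a_\gamma,b_\gamma)_{\gamma<\omega_1}$ be a $\subseteq^*$-increasing enumeration of a gap. Finite changes of the sets do not affect separation, so we may assume $a_\gamma\cap b_\gamma=\emptyset$. Let $D_{\gamma\beta}=(a_\gamma\cap b_\beta)\cup(a_\beta\cap b_\gamma)$, a finite set. If $\beta\le\beta'$ and $l$ is such that $a_\beta\setminus l\subseteq a_{\beta'}$ and $b_\beta\setminus l\subseteq b_{\beta'}$, then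
$$D_{\gamma\beta}\setminus l\subseteq D_{\gamma\beta'}\quad\text{for all }\gamma. \tag{6}$$
Let $I$ be the set of countable $A\subseteq\omega_1$ for which there is a *witness* $\beta$, meaning that $\{\gamma\in A:D_{\gamma\beta}\subseteq m\}$ is finite for all $m$. If $\beta$ is a witness, so is every $\beta'\ge\beta$: by (6), $D_{\gamma\beta'}\subseteq m$ implies $D_{\gamma\beta}\subseteq\max(m,l)$. So two members of $I$ have a common witness, and $I$ is an ideal. It is a P-ideal: given $A_i\in I$ ($i<\omega$), take a common witness $\beta$, let $F_i=\{\gamma\in A_i:D_{\gamma\beta}\subseteq i\}$, which is finite, and $A=\bigcup_i(A_i\setminus F_i)$. Then $A_i\setminus A\subseteq F_i$ is finite. If $\gamma\in A_i\setminus F_i$ and $D_{\gamma\beta}\subseteq m$, then $D_{\gamma\beta}\not\subseteq i$, so $i<m$. Hence $\{\gamma\in A:D_{\gamma\beta}\subseteq m\}\subseteq\bigcup_{i<m}\{\gamma\in A_i:D_{\gamma\beta}\subseteq m\}$ is finite, and $A\in I$.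

**Step 2: the first alternative makes the gap indestructible.** Let $X$ be uncountable with $[X]^\omega\subseteq I$. Suppose $c$ separates the gap in an extension that preserves $\omega_1$. By counting there are an uncountable $Y\subseteq X$ and $l$ such that $a_\gamma\setminus l\subseteq c$, $b_\gamma\cap c\subseteq l$, and $a_\gamma\cap l$, $b_\gamma\cap l$ are constant, for $\gamma\in Y$. Then $D_{\gamma\beta}=\emptyset$ for $\gamma,\beta\in Y$: a point $\ge l$ of $a_\gamma\cap b_\beta$ would be in $c$ and not in $c$, and a point $<l$ would be in $a_\beta\cap b_\beta=\emptyset$; the same holds for $a_\beta\cap b_\gamma$. Take $\delta<\omega_1$ with $Y\cap\delta$ infinite. The set $X\cap\delta$ is in the ground model and belongs to $I$; let $\beta$ be a witness and take $\beta'\in Y\setminus\beta$. Then $\beta'$ is a witness too, so $\{\gamma\in X\cap\delta:D_{\gamma\beta'}=\emptyset\}$ is finite. But it contains the infinite set $Y\cap\delta$, a contradiction.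

**Step 3: the second alternative is impossible.** Let $\omega_1=\bigcup_nB_n$ as in $(\star)$; some $B=B_n$ is uncountable. For each $\beta$ there is $m_\beta$ with $D_{\gamma\beta}\subseteq m_\beta$ for all $\gamma\in B$. Otherwise, as each $D_{\gamma\beta}$ is finite, we can choose distinct $\gamma_i\in B$ with $D_{\gamma_i\beta}\not\subseteq i$. Then $D_{\gamma_i\beta}\subseteq m$ only if $i<m$, so $\{\gamma_i:i<\omega\}$ is an infinite member of $I$ inside $B$, which is excluded. Take an uncountable $B'\subseteq B$ on which $m_\beta=m$, $a_\beta\cap m$ and $b_\beta\cap m$ are constant. For $\gamma,\beta\in B'$ we have $D_{\gamma\beta}\subseteq m$, and below $m$ the sets $a_\gamma,a_\beta$ agree and the sets $b_\gamma,b_\beta$ agree; since $a_\beta\cap b_\beta=\emptyset$, it follows that $D_{\gamma\beta}=\emptyset$. Let $c=\bigcup_{\gamma\in B'}a_\gamma$. Given $\delta$, take $\delta'\in B'$ with $\delta'\ge\delta$: then $a_\delta\subseteq^*a_{\delta'}\subseteq c$, and $b_\delta\subseteq^*b_{\delta'}$ with $b_{\delta'}\cap c=\emptyset$. So $c$ separates the gap, a contradiction.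

Hence under $(\star)$ the first alternative holds for every gap, and every gap is indestructible. In a model of CH and $(\star)$ the stick principle holds and there are no destructible gaps. $\square$
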